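# Bohr-homeomorphic bounded Abelian groups are almost isomorphic

## 1. Elementary $p$-groups for a single prime

All groups are Abelian and written additively, and $\mathbb T=\mathbb R/\mathbb Z$ is the circle group. A character of $G$ is a homomorphism $G\to\mathbb T$. We write $\mathbb Z_N=\mathbb Z/N$, and $\mathbb Z_N^{(\kappa)}$ for the direct sum of $\kappa$ copies of $\mathbb Z_N$.

**Definition (Bohr topology).** $G^\#$ is the group $G$ with the weakest topology that makes all characters of $G$ continuous. Two groups $G,H$ are *Bohr-homeomorphic* if the spaces $G^\#$ and $H^\#$ are homeomorphic.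

For example, if $G$ is finite, then $G^\#$ is discrete: characters separate points, so $G^\#$ is a finite Hausdorff space. If $G=\mathbb Z_2^{(\omega)}$, every character has the form $x\mapsto\frac12\sum_{a\in S}x_a$ for some $S\subseteq\omega$, so a neighborhood of $0$ is a set containing $\{x:\sum_{a\in S_i}x_a=0,\ i\le l\}$ for finitely many sets $S_1,\dots,S_l\subseteq\omega$.

**Definition (bounded, almost isomorphic).** $G$ is *bounded* if $nG=0$ for some integer $n\ge1$. Following Hart and Kunen, $G$ and $H$ are *almost isomorphic* if they have isomorphic subgroups of finite index.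

Any two finite groups are almost isomorphic (use the trivial subgroups), and $\mathbb Z_2\oplus\mathbb Z_3^{(\omega)}$ is almost isomorphic to $\mathbb Z_3^{(\omega)}$. On the other hand $\mathbb Z_2^{(\omega)}$ and $G=\mathbb Z_4^{(\omega)}$ are not almost isomorphic: if $K\le G$ has finite index, then $2K$ has finite index in the infinite group $2G$, so $2K\ne0$, while $2K'=0$ for every subgroup $K'$ of $\mathbb Z_2^{(\omega)}$.

We want to know whether the topological space $G^\#$, with the group operation forgotten, determines a bounded group $G$ up to almost isomorphism. Here is a case where it obviously does.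

**Proposition 1.1.** Let $p$ be a prime and $pG=pH=0$. If $G^\#$ and $H^\#$ are homeomorphic, then $G$ and $H$ are almost isomorphic.

*Proof.* A homeomorphism is a bijection, so $|G|=|H|$. Both groups are vector spaces over $\mathbb F_p$. If they are finite, they are almost isomorphic. If they are infinite, the dimension of each equals its cardinality, so the dimensions agree and $G\cong H$. ∎

The proof used only cardinality. Now let the exponent vary. The groups
$$\mathbb Z_2^{(\omega)},\qquad \mathbb Z_3^{(\omega)},\qquad \mathbb Z_4^{(\omega)},\qquad \mathbb Z_2^{(\omega)}\oplus\mathbb Z_4^{(\omega)}$$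
are all countably infinite, and no two of them are almost isomorphic (Lemma 2.2 below makes this immediate). Cardinality cannot tell them apart, so we have to use the topology.

The general question, posed in "Selected Topics From The Structure Theory Of Topological Groups" (http://www.math.sci.ehime-u.ac.jp/~dima/papers/opit2/structure_theory.pdf), is whether Bohr-homeomorphic bounded groups are almost isomorphic. The theorem of Hart and Kunen says that almost isomorphic Abelian groups are always Bohr-homeomorphic. (For finite groups this must be read with care: there $G^\#$ is discrete and only $|G|$ matters. We shall use it only for infinite groups, and only from Section 12 on and in the remark closing Section 11.) The converse fails for general groups: $\mathbb Q$ and $\mathbb Q/\mathbb Z\times\mathbb Z$ are Bohr-homeomorphic but not almost isomorphic. For bounded groups the answer is yes.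

**Theorem 1.** If $G,H$ are bounded Abelian groups and $G^\#$, $H^\#$ are homeomorphic, then $G$ and $H$ are almost isomorphic.

Sections 2–11 prove this. Sections 12 and 13 prove a local and retract version (Theorem 2) and a classification of embeddings (Theorem 3).

## 2. Bohr neighborhoods, characters, and Ulm–Kaplansky invariants

For a discrete group $H$ let $\widehat H=\mathrm{Hom}(H,\mathbb T)$. Under pointwise convergence it is a compact Hausdorff group. Put $H[N]=\{h\in H:Nh=0\}$ and $[r]=\{1,\dots,r\}$. For a set $A$ of ordinals, $[A]^r$ is the set of $r$-element subsets of $A$, written as increasing $r$-tuples. We use the following facts freely.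

Homomorphisms are Bohr-continuous, because a character composed with a homomorphism is a character. Translations are Bohr-continuous, because $\chi(x+u)=\chi(x)+\chi(u)$. If $K\le G$, then $K^\#$ is a subspace of $G^\#$, because $\mathbb T$ is divisible and hence characters of $K$ extend to $G$. Characters separate points.

Let $G$ be bounded, say $nG=0$. Every character of $G$ takes values in the finite group $\mathbb T[n]$. So its kernel is open in $G^\#$ and has finite index, and the finite intersections of kernels of characters form a base at $0$ in $G^\#$. If $X\subseteq G^\#$, $f:X\to H^\#$ is continuous, $H$ is bounded and $\chi\in\widehat H$, then $\chi\circ f$ is continuous with finite image, hence locally constant.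

**Fact 2.1.** If $C$ is an Abelian group and $c_i\in C\setminus\{0\}$ for $i\in\omega$, then some $\chi\in\widehat C$ satisfies $\chi(c_i)\neq0$ for infinitely many $i$.

*Proof.* The set $\{\chi:\chi(c_i)=0\}$ is a closed subgroup of $\widehat C$, and it is proper because characters separate points. It has at least two disjoint translates, so its normalized Haar measure is at most $\frac12$. Hence $E_i=\{\chi:\chi(c_i)\ne0\}$ has measure at least $\frac12$. The sets $\bigcup_{i\ge m}E_i$ decrease with $m$ and have measure at least $\frac12$, so their intersection over $m$ has measure at least $\frac12$ and is nonempty. Any $\chi$ in it works. ∎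

By the Prüfer–Baer theorem a bounded group is a direct sum $\bigoplus_{p,k}\mathbb Z_{p^k}^{(\kappa_{p,k}(G))}$ over primes $p$ and integers $k\ge1$, with only finitely many nonzero $\kappa_{p,k}(G)$.

**Definition (Ulm–Kaplansky invariants).** The cardinals $\kappa_{p,k}(G)$ are the *Ulm–Kaplansky invariants* of $G$. With $A_k(G)=p^kG\cap G[p]$ they satisfy
$$\kappa_{p,k}(G)=\dim_{\mathbb F_p}A_{k-1}(G)/A_k(G).\tag{2.1}$$

To check (2.1) it suffices to look at one cyclic summand. In $\mathbb Z_{q^j}$ with $q\ne p$ there is no $p$-torsion. In $\mathbb Z_{p^j}$ the group $p^{k-1}\mathbb Z_{p^j}\cap\mathbb Z_{p^j}[p]$ has order $p$ if $k\le j$ and is $0$ if $k>j$, so the quotient has dimension $1$ exactly when $j=k$. For example, $\mathbb Z_2^{(\omega)}\oplus\mathbb Z_4^{(\omega)}$ has $\kappa_{2,1}=\kappa_{2,2}=\omega$, and $\mathbb Z_4^{(\omega)}$ has $\kappa_{2,1}=0$, $\kappa_{2,2}=\omega$.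

**Lemma 2.2.** (1) If $K\le G$ has finite index and $G$ is bounded, then $\kappa_{p,k}(K)$ and $\kappa_{p,k}(G)$ are equal or both finite. (2) Bounded groups $G,H$ are almost isomorphic if and only if $\kappa_{p,k}(G)=\kappa_{p,k}(H)$ whenever one of the two is infinite.

*Proof.* (1) Multiplication by $p^k$ induces a surjection $G/K\to p^kG/p^kK$, so $p^kK$ has finite index in $p^kG$. Since $A_k(K)=p^kK\cap G[p]$, it has finite index in $A_k(G)$, for every $k\ge0$. Now compute $\dim A_{k-1}(G)/A_k(K)$ in two ways. Through $A_k(G)$ it is $\kappa_{p,k}(G)+\dim A_k(G)/A_k(K)$, that is, $\kappa_{p,k}(G)$ plus a finite number. Through $A_{k-1}(K)$ it is $\dim A_{k-1}(G)/A_{k-1}(K)+\kappa_{p,k}(K)$, that is, $\kappa_{p,k}(K)$ plus a finite number. So the two invariants are both finite, or both infinite and equal.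

(2) If $G$ and $H$ have isomorphic subgroups of finite index, apply (1) in $G$ and in $H$. Conversely, let $G_{\inf}$ be the sum of the blocks $\mathbb Z_{p^k}^{(\kappa_{p,k}(G))}$ with $\kappa_{p,k}(G)$ infinite. The remaining blocks are finitely many finite groups, so $G_{\inf}$ has finite index in $G$. Define $H_{\inf}$ in the same way. By hypothesis $G_{\inf}\cong H_{\inf}$. ∎

So Theorem 1 says that the homeomorphism type of $G^\#$ determines every infinite $\kappa_{p,k}(G)$.

We shall pull all questions back to one countable group. Fix $N\ge2$ and let $F=\mathbb Z_N^{(\omega)}$ with basis $\varepsilon_a$ $(a\in\omega)$. For a finite coloring $c:\omega\to\{1,\dots,n\}$ put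
$$N_c=\Big\{x\in F:\ \sum_{c(a)=j}x_a=0\ \text{ in }\mathbb Z_N\text{ for every color }j\Big\}.$$
Elements of $N_c$ are called *$c$-balanced*. For example, $\varepsilon_a-\varepsilon_b$ with $a\neq b$ is $c$-balanced exactly when $c(a)=c(b)$.

**Fact 2.3.** The sets $N_c$ form a base at $0$ in $F^\#$. If $c$ refines $c_1$, then $N_c\subseteq N_{c_1}$.

*Proof.* $N_c$ is the intersection of the kernels of the characters $x\mapsto\frac1N\sum_{c(a)=j}x_a$. Conversely, given characters $\psi_1,\dots,\psi_l$ of $F$, color $a$ by the tuple $(\psi_i(\varepsilon_a))_{i\le l}$. Only finitely many tuples occur, since the entries lie in $\mathbb T[N]$. On each color class $\psi_i(\varepsilon_a)$ is a constant in $\mathbb T[N]$, so for $c$-balanced $x$ the class contributes that constant times $0\in\mathbb Z_N$ to $\psi_i(x)=\sum_ax_a\psi_i(\varepsilon_a)$. Thus $N_c\subseteq\bigcap_i\ker\psi_i$. For a refinement, each sum over a class of $c_1$ is a sum of sums over classes of $c$. ∎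

## 3. Carrying an invariant across a pair of homomorphisms

Suppose the maps respected the group structure. We prove the inequality of invariants in that case by an argument built from elements and differences, and then see which properties of the maps it used.

Let $p$ be a prime and $k\ge1$. Suppose $H=H_0\oplus H_1$, where $H_1\cong\mathbb Z_{p^k}^{(\lambda)}$ and $H_0$ is a direct sum of groups $\mathbb Z_{q^j}$ ($q$ prime) with $(q,j)\ne(p,k)$. Then
$$p^{k-1}H_0\cap H_0[p]\subseteq p^kH_0.\tag{3.1}$$
To see this, let $y$ be the component in $\mathbb Z_{q^j}$ of an element of the left side. If $q\ne p$, then $py=0$ gives $y=0$. If $q=p$ and $j<k$, then $y\in p^{k-1}\mathbb Z_{p^j}=0$. If $q=p$ and $j>k$, then $py=0$ gives $y\in p^{j-1}\mathbb Z_{p^j}\subseteq p^k\mathbb Z_{p^j}$.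

**Proposition 3.1.** Let $G,H$ be bounded and let $f:G\to H$, $g:H\to G$ be homomorphisms with $gf=\mathrm{id}_G$. If $\kappa_{p,k}(G)$ is infinite, then $\kappa_{p,k}(G)\le\kappa_{p,k}(H)$.

*Proof.* Suppose $\lambda=\kappa_{p,k}(H)<\kappa=\kappa_{p,k}(G)$. Decompose $H=H_0\oplus H_1$ as above, so $|H_1|<\kappa$. Let $e_a$ $(a<\kappa)$ be a basis of the summand $\mathbb Z_{p^k}^{(\kappa)}$ of $G$ and $x_a=p^{k-1}e_a$. For $a\neq b$ we have $x_a-x_b\notin p^kG$: the projection to the summand kills $p^kG$ but fixes $x_a-x_b\ne0$. By the pigeonhole principle there are $a\ne b$ such that $f(x_a)$ and $f(x_b)$ have the same component in $H_1$, so $f(x_a-x_b)\in H_0$. Also $f(x_a-x_b)=p^{k-1}f(e_a-e_b)\in p^{k-1}H$, and $pf(x_a-x_b)=0$. Since $H_0\cap p^{k-1}H=p^{k-1}H_0$, (3.1) gives $f(x_a-x_b)=p^kh$ for some $h\in H$. Then $x_a-x_b=g(p^kh)=p^kg(h)\in p^kG$, a contradiction. ∎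

For maps that are only Bohr-continuous, with $f(0)=0$, the proof would need substitutes for four facts.

1. The component of $f(x_a-x_b)$ in the small group $H_1$ vanishes for suitable $a\ne b$.
2. $f(p^{k-1}e_a-p^{k-1}e_b)\in p^{k-1}H$.
3. $p\,f(x_a-x_b)=0$, because $px_a=0$.
4. $g$ maps the relevant multiples of $p^k$ into $p^kG$.

We may hope for such facts only for suitable pairs $a,b$ in an infinite index set. Then item 4 raises a further point: a single element $p^kh$ is not enough to say anything about $g$. We need a whole family $h_a$ with $f(x_a-x_b)=p^kh_a-p^kh_b$, so that the analogue of item 2 can be applied to $g$.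

## 4. A self-homeomorphism that is additive on no subgroup of finite index

The first thing to try is to straighten $f$: restrict it to a subgroup of finite index and hope it is a homomorphism there. This hope fails even for self-homeomorphisms of $\mathbb Z_2^{(\omega)}$.

**Example 4.1.** Let $F=\mathbb Z_2^{(\omega)}$. For $x\ne0$ let $n(x)$ be the least $n$ with $x_n=1$, and $U_n=\{x:n(x)=n\}$. Each $U_n$ is described by the first $n+1$ coordinates, so it is clopen in $F^\#$. Let $\sigma$ be the automorphism of $F$ with $\sigma(\varepsilon_{2i})=\varepsilon_{2i}+\varepsilon_{2i+1}$ and $\sigma(\varepsilon_{2i+1})=\varepsilon_{2i+1}$. Then $\sigma^2=\mathrm{id}$. Since $\sigma(x)_m$ is $x_m$ for even $m$ and $x_m+x_{m-1}$ for odd $m$, we have $\sigma(U_n)=U_n$ for every $n$. Define $f(0)=0$, $f(x)=\sigma(x)$ if $n(x)\equiv0\pmod 4$, and $f(x)=x$ for all other $x\neq 0$.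

As $\sigma$ preserves each $U_n$, we have $f\circ f=\mathrm{id}$. The map $f$ is continuous at every $x\ne0$, because on the clopen set $U_{n(x)}$ it is $\sigma$ or the identity. It is continuous at $0$, because $f(x)\in\{x,\sigma(x)\}$, so $\chi\circ f$ vanishes on $\ker\chi\cap\ker(\chi\circ\sigma)$. So $f$ is a homeomorphism of $F^\#$ with $f(0)=0$.

Let $K\le F$ have finite index. By the pigeonhole principle there are $n<n'$, both $\equiv0\pmod4$, with $x=\varepsilon_n+\varepsilon_{n'}\in K$, and then $m<m'$, both $\equiv2\pmod4$ and larger than $n$, with $y=\varepsilon_m+\varepsilon_{m'}\in K$. Now $n(x+y)=n(x)=n$, so $f(x+y)=\sigma(x)+\sigma(y)$, while $f(x)+f(y)=\sigma(x)+y$. These differ, since $\sigma(y)=y+\varepsilon_{m+1}+\varepsilon_{m'+1}$. So $f$ is not a homomorphism on $K$.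

On the infinite set of indices $a\equiv2\pmod4$, however, $f(\varepsilon_a-\varepsilon_b)=\varepsilon_a-\varepsilon_b$. This suggests giving up subgroups and keeping infinite families. The following proposition turns the wish list of Section 3 into statements about them.

**Proposition 4.2.** Let $G,H$ be bounded, $f:G^\#\to H^\#$ continuous, $f(0)=0$, and $(g_a)_{a\in I}$ a family in $G$ with $I$ of order type $\omega$. For each of the following statements there is an infinite $A\subseteq I$ such that it holds for all $a<b$ in $A$:

* (a) $f(g_a-g_b)=u_a-u_b$ for suitable $u_a\in H$ $(a\in A)$. If moreover all $f(g_a-g_b)$ $(a<b$ in $A)$ lie in a subgroup $K\le H$, one can take all $u_a\in K$.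
* (b) $f(mg_a-mg_b)\in mH$, for a given integer $m\ge1$.
* (c) $Nf(g_a-g_b)=0$, if $N\ge1$ and $Ng_a=0$ for all $a\in I$.

Here is what (c) gives in the smallest case. If $f:(\mathbb Z_2^{(\omega)})^\#\to(\mathbb Z_3^{(\omega)})^\#$ is continuous with $f(0)=0$, then (c) with $N=2$ and $g_a=\varepsilon_a$ gives $2f(\varepsilon_a-\varepsilon_b)=0$ for some $a<b$, hence $f(\varepsilon_a-\varepsilon_b)=0$ since $H$ has exponent $3$. So $f$ is not injective, and the two groups are not Bohr-homeomorphic.

How could one prove such a statement? Continuity is information about one character at a time. For each $\chi\in\widehat H$ there is a finite coloring $c$ of $\omega$ with $\chi(f(x))=0$ for all $c$-balanced $x$, so on a $c$-monochromatic infinite set $A$ we get $\chi f(\varepsilon_a-\varepsilon_b)=0$. Ramsey's theorem can handle finitely many $\chi$, but not all at once: already for $f=\mathrm{id}$ and any infinite $A$ there is $\chi$ with $\chi(\varepsilon_a-\varepsilon_b)\ne0$ for some $a<b$ in $A$. So vanishing is the wrong target. What survives for $f=\mathrm{id}$ is that $\varepsilon_a-\varepsilon_b$ is a sum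 of a function of $a$ and a function of $b$, that is, its second differences vanish. To obtain this for every $f$ we proceed as follows. First we bound the number of colors uniformly in $\chi$ (Section 5). Then we count characters of a finite group to see that second differences vanish on an infinite set (Section 6). Section 7 integrates this, and Sections 8 and 9 apply it to cleverly chosen combinations $\sum x_i\varepsilon_{t_i}$.

## 5. One number of colors for all characters

The purpose of this section is to replace "a finite number of colors depending on $\chi$" by "at most $n$ colors".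

**Lemma 5.1.** Let $H$ be bounded, $f:F^\#\to H^\#$ continuous, $f(0)=0$. There is $n$ such that every $\chi\in\widehat H$ has a *good* coloring $c:\omega\to\{1,\dots,n\}$, that is, $\chi(f(x))=0$ for all $x\in N_c$.

*Proof.* Let $E_n\subseteq\widehat H$ be the set of $\chi$ that have a good coloring with $n$ colors (not all colors need occur).

**Step 1: the sets $E_n$ are closed.** This will allow a Baire argument. For $x\in F$ let $W_x$ be the set of $(\chi,c)\in\widehat H\times\{1,\dots,n\}^\omega$ such that $x$ is not $c$-balanced or $\chi(f(x))=0$. Whether $x$ is $c$-balanced depends only on $c$ restricted to the finite set $\operatorname{supp}x$, so the first condition is clopen in $c$. The second is closed in $\chi$. So $W_x$ is closed, and so is $\bigcap_xW_x$, which is the set of pairs $(\chi,c)$ with $c$ good for $\chi$. Its projection to $\widehat H$ along the compact factor $\{1,\dots,n\}^\omega$ is $E_n$, which is therefore closed.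

**Step 2: $\widehat H=\bigcup_nE_n$.** Let $\chi\in\widehat H$. The function $\chi\circ f$ is locally constant and vanishes at $0$, so it vanishes on some $N_c$ by Fact 2.3.

**Step 3: finitely many translates of one $E_n$ suffice.** By the Baire category theorem in the compact Hausdorff space $\widehat H$, some $E_n$ has nonempty interior. The translates of this interior cover $\widehat H$, so by compactness $\widehat H=\bigcup_{i\le l}(\chi_i+E_n)$ for some $\chi_1,\dots,\chi_l\in\widehat H$. By Step 2, $\chi_i\in E_{n_i}$ for some $n_i$. Let $\chi=\chi_i+\xi$ with $\xi\in E_n$, let $c_i$ be good for $\chi_i$ with $n_i$ colors and $c'$ good for $\xi$ with $n$ colors. The coloring $a\mapsto(c_i(a),c'(a))$ uses at most $n_in$ colors, and every element balanced for it is $c_i$-balanced and $c'$-balanced. So it is good for $\chi$. Hence $\max_in_in$ colors always suffice. ∎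

## 6. Second differences and a count of characters

**Definition (second differences).** For $g:[\omega]^r\to H$ and $i<j$ in $[r]$, and for
$$t_1<\dots<t_i<t_i'<t_{i+1}<\dots<t_j<t_j'<t_{j+1}<\dots<t_r,$$
put
$$\square_{ij}g=g(..t_i..t_j..)-g(..t'_i..t_j..)-g(..t_i..t'_j..)+g(..t'_i..t'_j..).$$
This is a function on $[\omega]^{r+2}$.

For $r=2$ and $g(a,b)=v(a)+w(b)$ we get $\square_{12}g=0$. For $g(a,b)=\eta_{ab}$, where the $\eta_{ab}$ are a basis of an elementary $2$-group, $\square_{12}g$ is nonzero everywhere.

**Lemma 6.1.** Let $MH=0$ with $M\ge1$, $r\ge2$, $n\ge1$, and let $g:[\omega]^r\to H$ satisfy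

$(*)$ for each $\chi\in\widehat H$ there is $c:\omega\to\{1,\dots,n\}$ with $\chi(g(t))=0$ for all $c$-monochromatic $t\in[\omega]^r$.

Then every infinite $B\subseteq\omega$ contains an infinite $A$ with $\square_{ij}g=0$ on $[A]^{r+2}$ for all $i<j$.

For $r=2$, condition $(*)$ says that each graph $\{\{a,b\}:a<b,\ \chi(g(a,b))\neq0\}$ has chromatic number at most $n$. In the example $g(a,b)=\eta_{ab}$ every graph on $\omega$ arises in this way, even the complete one, so $(*)$ fails. The proof is a quantitative form of this: if second differences do not vanish, then on $l+l$ vertices the values of $g$ generate a group of order at least $2^{l^2}$, whereas $(*)$ bounds the order by an expression whose exponent is linear in $l$.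

*Proof.* It suffices to find $A$ for one pair $(i,j)$, since vanishing persists on subsets and we can then iterate over the finitely many pairs. Fix $(i,j)$.

**Step 1: make the order of the second difference constant.** The order of a value of $\square_{ij}g$ is a divisor of $M$. By Ramsey's theorem there is an infinite $A\subseteq B$ on which this order is constant, say $q$, on all of $[A]^{r+2}$. We want $q=1$. Suppose $q>1$, let $p$ be a prime dividing $q$, and put $g'=(q/p)g$. Then $g'$ satisfies $(*)$ with the same $n$, because $\chi\circ g'=((q/p)\chi)\circ g$ and $(q/p)\chi$ is a character. All values of $\square_{ij}g'=(q/p)\square_{ij}g$ on $[A]^{r+2}$ have order $p$.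

**Step 2: make all finite configurations look alike.** Choose $l$ with
$$2^{l^2}>n^{n(2l+r)}\tag{6.1}$$
and put $s=n(2l+r)$. Such $l$ exists because the exponent on the left is quadratic in $l$. For an $s$-set $S\subset A$ and $I\in[\{1,\dots,s\}]^r$ let $S_I$ be the subset of $S$ in positions $I$. Color $S$ by its set of relations
$$\Big\{d:[\{1,\dots,s\}]^r\to\mathbb Z_M\ :\ \sum_Id(I)g'(S_I)=0\Big\}.$$
There are finitely many colors, so Ramsey's theorem gives an infinite $A'=\{a_1<a_2<\dots\}\subseteq A$ all of whose $s$-subsets have the same relations. Put $\sigma_k=a_{2k}$, $\sigma'_k=a_{2k+1}$ and $S=\{\sigma_1,\dots,\sigma_s\}$. As $\sigma_k<\sigma_k'<\sigma_{k+1}$, replacing some of the $\sigma_k$ by $\sigma_k'$ does not change positions. So every relation of $S$ is also a relation after any such replacement.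

**Step 3: an upper bound from counting characters.** Let $L=\langle g'(t):t\in[S]^r\rangle$. It is finitely generated and bounded, hence finite. For $\gamma:S\to\{1,\dots,n\}$ let $L_\gamma=\langle g'(t):t\in[S]^r\ \gamma\text{-monochromatic}\rangle$. Every character of $L$ extends to some $\chi\in\widehat H$. Take $c$ for this $\chi$ and $g'$ from $(*)$; with $\gamma=c|_S$, the character annihilates $L_\gamma$. For each $\gamma$, exactly $|L/L_\gamma|=|L|/|L_\gamma|$ characters of $L$ annihilate $L_\gamma$. Therefore
$$|L|=|\widehat L|\le\sum_\gamma\frac{|L|}{|L_\gamma|},\qquad\text{i.e.}\qquad 1\le\sum_\gamma\frac1{|L_\gamma|}.$$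
There are $n^s$ maps $\gamma$, so some $\gamma$ has $|L_\gamma|\le n^s$. Fix this $\gamma$.

**Step 4: a lower bound from the second difference.** Some $\gamma$-class $K\subseteq S$ has $|K|\ge s/n=2l+r$. In increasing order choose in $K$: $i-1$ fillers, a block $K_1$ of $l$ elements, $j-i-1$ fillers, a block $K_2$ of $l$ elements, and $r-j$ fillers. These are $2l+r-2$ elements, so there is room. For $(x,y)\in K_1\times K_2$ let $I_{xy}=\{\text{fillers}\}\cup\{x,y\}$. This is an element of $[K]^r$ whose $i$-th entry is $x$ and whose $j$-th entry is $y$, and $g'(I_{xy})\in L_\gamma$.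

We claim that the sums $\sum c_{xy}g'(I_{xy})$ with integers $0\le c_{xy}<p$ are pairwise distinct. Otherwise, subtracting two equal ones, we get
$$\sum_{x,y}d_{xy}\,g'(I_{xy})=0,\qquad |d_{xy}|<p,\qquad d_{x_0y_0}\ne0\text{ for some }(x_0,y_0).$$
This is a relation of $S$ (reduce the $d_{xy}$ mod $M$). Write $x'$ for $\sigma_k'$ if $x=\sigma_k$. By Step 2 the same relation holds after replacing $x_0$ by $x_0'$ in $S$, or $y_0$ by $y_0'$, or both. Take the alternating sum of the four relations, with signs $+$ (no replacement), $-$ (only $x_0$), $-$ (only $y_0$), $+$ (both). A term with $x\ne x_0$ does not involve $x_0$, so the replacement of $x_0$ does not affect it, and its four copies cancel in pairs. A term with $y\ne y_0$ cancels likewise. What remains is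
$$d_{x_0y_0}\cdot\square_{ij}g'(\cdot)=0$$
at the element of $[A']^{r+2}$ formed by the fillers and $x_0<x_0'$, $y_0<y_0'$. But this value of $\square_{ij}g'$ has order $p$ and $p\nmid d_{x_0y_0}$, a contradiction. This proves the claim.

Hence $|L_\gamma|\ge p^{l^2}\ge2^{l^2}>n^s$ by (6.1), contradicting Step 3. So $q=1$. ∎

## 7. Integrating vanishing second differences

If all mixed second differences vanish, $g$ should be a sum of functions of one variable. Since tuples are increasing, this needs some care near the bottom of $A$.

**Lemma 7.1.** Let $A\subseteq\omega$ be infinite, $r\ge2$, and $\square_{ij}g=0$ on $[A]^{r+2}$ for all $i<j$. Then there are $v_1,\dots,v_r:A\to H$ with $g(t)=\sum_iv_i(t_i)$ for all $t\in[A]^r$.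

*Proof.* A *move* changes one coordinate of an increasing tuple in $A$ so that the tuple stays increasing. Let $\alpha_i$ be the $i$-th element of $A$.

**Step 1: connecting tuples by moves.** This step lets us show that quantities invariant under moves are constant.

(i) Any two increasing $k$-tuples $t,t'$ lying above a given element of $A$ are connected by moves through such tuples. Choose $s_1<\dots<s_k$ in $A$ above all entries of $t$ and $t'$. Replace $t_k$ by $s_k$, then $t_{k-1}$ by $s_{k-1}$, and so on. The intermediate tuples $(t_1,\dots,t_{m-1},s_m,\dots,s_k)$ are increasing. Do the same with $t'$. The same argument works with no lower bound given.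

(ii) Any increasing $k$-tuple $\ell$ below a given element can be moved to $(\alpha_1,\dots,\alpha_k)$ through tuples below this element. Replace $\ell_1$ by $\alpha_1$, then $\ell_2$ by $\alpha_2$, and so on. The tuple $(\alpha_1,\dots,\alpha_m,\ell_{m+1},\dots,\ell_k)$ is increasing since $\ell_{m+1}\ge\alpha_{m+1}>\alpha_m$.

**Step 2: first differences in one coordinate are well defined.** For $\alpha_i\le u<u'$ in $A$, an increasing $(i-1)$-tuple $\ell$ below $u$ and an increasing $(r-i)$-tuple $\rho$ above $u'$, put
$$D_i(u,u')=g(\ell,u,\rho)-g(\ell,u',\rho).$$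
Such $\ell$ exists because $u\ge\alpha_i$. If one coordinate of $\ell$, in position $i'<i$, is changed by a move, this quantity changes by $\pm$ a value of $\square_{i'i}g$ on $[A]^{r+2}$: the old and the new value of the coordinate, in increasing order, play the roles of $t_{i'},t'_{i'}$, and $u,u'$ play those of $t_i,t_i'$. For a coordinate of $\rho$ in position $i'>i$ the change is $\pm$ a value of $\square_{ii'}g$. So the change is $0$. By (ii) for $\ell$ and (i) for $\rho$, $D_i(u,u')$ depends only on $u,u'$.

**Step 3: define the $v_i$.** Let $\alpha_i<u<u'$. With $\ell=(\alpha_1,\dots,\alpha_{i-1})$ and one $\rho$ above $u'$ in all three terms we see that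
$$D_i(\alpha_i,u')=D_i(\alpha_i,u)+D_i(u,u').$$
Put $v_i(u)=-D_i(\alpha_i,u)$ for $u>\alpha_i$ and $v_i(u)=0$ for $u\le\alpha_i$. Then $D_i(u,u')=v_i(u)-v_i(u')$ whenever $\alpha_i\le u<u'$.

**Step 4: compare.** For $t\in[A]^r$ we have $t_i\ge\alpha_i$. If a move changes the $i$-th coordinate between $u$ and $u'$, $u<u'$, then $g(..u..)-g(..u'..)=D_i(u,u')=v_i(u)-v_i(u')$, so $g(t)-\sum_iv_i(t_i)$ does not change. By (i) it is constant on $[A]^r$. Add this constant to $v_1$. ∎

## 8. Words with zero sum

A word is a tuple $(x_1,\dots,x_r)$ in $\mathbb Z_N$. If its sum is zero, then $\sum x_i\varepsilon_{t_i}$ is balanced for every coloring in which $t$ is monochromatic. We now combine the three lemmas, and then record what each single character sees.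

**Lemma 8.1.** Let $H$ be bounded, $f:F^\#\to H^\#$ continuous, $f(0)=0$, $r\ge2$, and $x_1,\dots,x_r\in\mathbb Z_N$ with $\sum x_i=0$. There are an infinite $A\subseteq\omega$ and $v_i:A\to H$ with
$$f\Big(\sum_ix_i\varepsilon_{t_i}\Big)=\sum_iv_i(t_i)\qquad(t\in[A]^r).\tag{8.1}$$
For any such $A$ and $v_i$ (in particular after replacing $A$ by an infinite subset) and any $\chi\in\widehat H$ there are a finite nonempty family $\mathcal C$ of disjoint infinite subsets of $A$ with $A\setminus\bigcup\mathcal C$ finite, and functions $\theta_i:\mathcal C\to\mathbb T$, such that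

1. $\chi(v_i(t))=\theta_i(C)$ for $t\in C\in\mathcal C$, and $\sum_i\theta_i(C)=0$ for each $C\in\mathcal C$;
2. if $J\subseteq[r]$ and $\sum_{i\in J}x_i=0$, then $\sum_{i\in J}(\theta_i(C)-\theta_i(D))=0$ for all $C,D\in\mathcal C$.

*Proof.* **Step 1: existence of $A$ and $v_i$.** Put $g(t)=f(\sum x_i\varepsilon_{t_i})$ and take $n$ from Lemma 5.1. If $c$ is good for $\chi$ and $t$ is $c$-monochromatic, then $\sum x_i\varepsilon_{t_i}$ is $c$-balanced, so $\chi(g(t))=0$. Thus $(*)$ holds, and Lemmas 6.1 and 7.1 give $A$ and the $v_i$.

**Step 2: $\chi\circ v_i$ is constant on color classes up to finitely many points.** Let $A,v_i$ satisfy (8.1), let $\chi\in\widehat H$, let $c$ be good for $\chi$, and let $C_0$ be an infinite class of $c|_A$. For $t\in[C_0]^r$ we have $\sum_i\chi(v_i(t_i))=\chi(g(t))=0$. If $u<u'$ in $C_0$ are not among its first $i-1$ elements, use these first $i-1$ elements as $t_1,\dots,t_{i-1}$, elements of $C_0$ above $u'$ as $t_{i+1},\dots,t_r$, and $t_i=u$ or $t_i=u'$. Comparing, $\chi(v_i(u))=\chi(v_i(u'))$. Let $C$ be $C_0$ without its first $r$ elements and let $\mathcal C$ consist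 of all these $C$. The complement $A\setminus\bigcup\mathcal C$ consists of the finite classes and $r$ elements of each infinite class, so it is finite. Let $\theta_i(C)$ be the constant value of $\chi\circ v_i$ on $C$. Taking $t\in[C]^r$ gives $\sum_i\theta_i(C)=0$. This is (1).

**Step 3: mixing two classes.** For (2) let $C\ne D$. As $C,D$ are infinite, we can choose $t_1<\dots<t_r$ with $t_i\in C$ for $i\in J$ and $t_i\in D$ otherwise. The sets $C,D$ have different colors, and $\sum_{i\in J}x_i=0=\sum_{i\notin J}x_i$, so $\sum x_i\varepsilon_{t_i}$ is $c$-balanced. Hence $\sum_{i\in J}\theta_i(C)+\sum_{i\notin J}\theta_i(D)=0$. Subtracting $\sum_i\theta_i(D)=0$ gives (2). ∎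

The next observation passes from all characters back to $H$.

**Fact 8.2.** Let $A\subseteq\omega$ be infinite and $w:A\to H$. If for each $\chi\in\widehat H$ the function $\chi\circ w$ is constant off a finite set, then $w$ is constant off a finite set. If each $\chi\circ w$ vanishes off a finite set, then so does $w$.

*Proof.* If $w$ is not constant off a finite set, then infinitely many of the differences of $w$ at consecutive elements of $A$ are nonzero. Fact 2.1 gives $\chi$ not vanishing on infinitely many of them, so $\chi\circ w$ is not constant off a finite set. If $w$ is nonzero infinitely often, apply Fact 2.1 to these values. ∎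

The art is now in the choice of the word. The smallest nontrivial case is $N=2$ and the word $(1,1,1,1)$. Put $\Delta_i=\theta_i(C)-\theta_i(D)$. Every two-element $J$ is allowed in (2), so $\Delta_i=-\Delta_j$ for all $i\ne j$. Hence $\Delta_1=-\Delta_2=\Delta_3=-\Delta_1$, and $2\Delta_1=0$. So $\chi(2v_1)$ takes the same value on all classes, for every $\chi$, and by Fact 8.2 the function $2v_1$ is constant off a finite set. With the word $(1,1)$ alone we would only learn $\Delta_1=-\Delta_2$. The extra letters of zero sum are what produces the torsion relation, and continuity at $\varepsilon_a-\varepsilon_b$ will let us remove them afterwards.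

## 9. Traces of additivity along infinite families

*Proof of Proposition 4.2.* **Step 1: reduction to $F$.** We may take $I=\omega$. In (a) and (b) choose $N\ge2$ with $NG=0$. In (c) $N$ is given, and we may assume $N\ge2$, since for $N=1$ all $g_a=0$ and $f(0)=0$. In all cases $Ng_a=0$, so there is a homomorphism $F=\mathbb Z_N^{(\omega)}\to G$ with $\varepsilon_a\mapsto g_a$, and it is Bohr-continuous. Composing $f$ with it, we may assume $G=F$ and $g_a=\varepsilon_a$. In (b) we also compose with $H\to H/mH$. So there we may assume $mH=0$, and the claim becomes $f(m\varepsilon_a-m\varepsilon_b)=0$.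

**Step 2: proof of (a).** The aim is to see that the two functions in (8.1) are negatives of each other. Use Lemma 8.1 with $r=2$ and the word $(1,-1)$. Thus $f(\varepsilon_a-\varepsilon_b)=v_1(a)+v_2(b)$ for $a<b$ in $A$. For every $\chi$, (1) gives $\chi(v_1+v_2)=\theta_1(C)+\theta_2(C)=0$ on each $C\in\mathcal C$, so $\chi\circ(v_1+v_2)$ vanishes off a finite set. By Fact 8.2, $v_1+v_2=0$ off a finite set. Remove this finite set from $A$ and put $u_a=v_1(a)$. Then $f(\varepsilon_a-\varepsilon_b)=u_a-u_b$.

For the last statement of (a) let $a_0=\min A$ and replace $u_a$ by $u_a-u_{a_0}$, which does not change differences. For $a>a_0$ the new value is $-f(\varepsilon_{a_0}-\varepsilon_a)\in K$, and for $a=a_0$ it is $0$.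

**Step 3: for (b), show that $v_1$ and $v_2$ are eventually constant.** We assume $mH=0$. Use Lemma 8.1 with the word
$$(m,-m,\underbrace{1,\dots,1}_m,\underbrace{-1,\dots,-1}_m).$$
Call the coordinates $3,\dots,m+2$ the $+1$-coordinates and the last $m$ the $-1$-coordinates. Given $\chi$ and $C,D\in\mathcal C$, put $\Delta_i=\theta_i(C)-\theta_i(D)$. Taking $J$ to consist of one $+1$-coordinate $i$ and one $-1$-coordinate $i'$ gives $\Delta_i+\Delta_{i'}=0$. As all such pairs are allowed, there is $\delta$ with $\Delta_i=\delta$ for all $+1$-coordinates and $\Delta_i=-\delta$ for all $-1$-coordinates. Taking $J=\{2\}\cup\{\text{all }+1\text{-coordinates}\}$, whose letters sum to $-m+m=0$, gives $\Delta_2=-m\delta$. Since $\delta$ is a difference of values of $\chi$ on $H$ and $mH=0$, we get $\Delta_2=0$. Taking $J=\{1,2\}$ gives $\Delta_1=-\Delta_2=0$. So $\theta_1$ and $\theta_2$ are constant on $\mathcal C$, which means that $\chi\circ v_1$ and $\chi\circ v_2$ are constant off a finite set. This holds for every $\chi$. By Fact 8.2, after removing a finite set from $A$, $v_1$ and $v_2$ are constant on $A$.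

**Step 4: for (b), remove the extra letters by continuity.** Let $a<b$ in $A$, $z=m\varepsilon_a-m\varepsilon_b$ and $\chi\in\widehat H$. Take $\mathcal C,\theta_i$ from Lemma 8.1 for the trimmed $A$. Since $\chi\circ f$ is locally constant at $z$, there is a finite coloring $c'$ with $\chi f(z+x)=\chi f(z)$ for all $x\in N_{c'}$. Pick $C\in\mathcal C$, an infinite $c'$-monochromatic $C'\subseteq C$, and $b<t_3<\dots<t_r$ in $C'$. Since $\sum_{i\ge3}x_i=0$, the element $\sum_{i\ge3}x_i\varepsilon_{t_i}$ lies in $N_{c'}$. Therefore, by (8.1) for the tuple $(a,b,t_3,\dots,t_r)$,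
$$\chi f(z)=\chi(v_1(a))+\chi(v_2(b))+\sum_{i\ge3}\theta_i(C)=\sum_{i\ge1}\theta_i(C)=0.$$
The second equality holds because $v_1,v_2$ are constant on $A\supseteq C$, so that $\chi(v_1(a))=\theta_1(C)$ and $\chi(v_2(b))=\theta_2(C)$. As $\chi$ was arbitrary and characters separate points, $f(z)=0$. This proves (b).

**Step 5: proof of (c).** The plan is the same, with a word that uses $N\varepsilon_a=0$. Use the word
$$(1,-1,\underbrace{1,\dots,1}_{N-1},\underbrace{-1,\dots,-1}_{N-1}),\qquad r=2N.$$
Now there are $N$ coordinates with letter $1$ and $N$ with letter $-1$, the first two included. As in Step 3, pairs $J$ of one letter $1$ and one letter $-1$ give $\Delta_i=\delta$ on all letters $1$ and $\Delta_i=-\delta$ on all letters $-1$. Taking $J$ to be all $N$ coordinates with letter $1$, whose sum is $N=0$ in $\mathbb Z_N$, gives $N\delta=0$. So $N\Delta_1=N\Delta_2=0$, and $\chi\circ(Nv_1)$, $\chi\circ(Nv_2)$ are constant off finite sets, for every $\chi$. By Fact 8.2, after trimming, $Nv_1$ and $Nv_2$ are constant on $A$.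

Let $a<b$ in $A$, $z=\varepsilon_a-\varepsilon_b$, $\chi\in\widehat H$. Take $\mathcal C,\theta_i$ for the trimmed $A$, and choose $c',C,C'$ and $b<t_3<\dots<t_r$ as in Step 4. Again $\sum_{i\ge3}x_i=0$, so $\chi f(z)=\chi(v_1(a))+\chi(v_2(b))+\sum_{i\ge3}\theta_i(C)$. Multiply by $N$. Since $Nv_1,Nv_2$ are constant on $A\supseteq C$,
$$N\chi f(z)=N\theta_1(C)+N\theta_2(C)+N\sum_{i\ge3}\theta_i(C)=N\sum_i\theta_i(C)=0.$$
So $\chi(Nf(z))=0$ for all $\chi$, and $Nf(z)=0$. ∎

## 10. Maps into a group of smaller cardinality

Item 1 on the list of Section 3 was a pigeonhole argument, comparing $f(x_a)$ with $f(x_b)$. Now we need information on $f(x_a-x_b)$ itself.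

**Lemma 10.1.** Let $G,C$ be bounded groups, $\kappa$ an infinite cardinal with $|C|<\kappa$, $h:G^\#\to C^\#$ continuous, $h(0)=0$, and $x_a\in G$ $(a<\kappa)$. There is $A\subseteq\kappa$ of order type $\omega$ with $h(x_a-x_b)=0$ for all $a<b$ in $A$.

*Proof.* **Step 1: a finite partition for each character.** For $\chi\in\widehat C$ the function $\chi\circ h$ is locally constant and vanishes at $0$, so it vanishes on $\bigcap_{i\le l}\ker\psi_i$ for some characters $\psi_i$ of $G$. Partition $\kappa$ according to the tuple $(\psi_i(x_a))_{i\le l}$. This is a finite partition $P_\chi$, and $\chi h(x_a-x_b)=0$ whenever $a,b$ lie in the same class.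

**Step 2: finite $C$.** Then $\widehat C$ is finite, and the common refinement of all $P_\chi$ is a finite partition of $\kappa$. Take $A$ of order type $\omega$ in an infinite class. For $a<b$ in $A$ all characters vanish at $h(x_a-x_b)$, so it is $0$.

**Step 3: infinite $C$, making the value depend on one index.** Let $\lambda=|C|$, so $\lambda^+\le\kappa$. Put $X_0=\lambda^+$. Given $X_i$ of size $\lambda^+$, let $a_i=\min X_i$. As $\lambda^+$ is regular and $|C|=\lambda$, there are $c_i\in C$ and $X_{i+1}\subseteq X_i\setminus\{a_i\}$ of size $\lambda^+$ with $h(x_{a_i}-x_b)=c_i$ for all $b\in X_{i+1}$. Then $a_0<a_1<\dots$ and $h(x_{a_i}-x_{a_j})=c_i$ for $i<j$.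

**Step 4: almost all $c_i$ vanish.** If $c_i\ne0$ for infinitely many $i$, Fact 2.1 gives $\chi$ with $\chi(c_i)\ne0$ for infinitely many $i$. As $P_\chi$ is finite, there are two such indices $i<j$ with $a_i,a_j$ in the same class of $P_\chi$. Then $0=\chi h(x_{a_i}-x_{a_j})=\chi(c_i)\ne0$, a contradiction. So there is $i_0$ with $c_i=0$ for $i\ge i_0$, and $A=\{a_i:i\ge i_0\}$ works. ∎

## 11. Transporting an Ulm–Kaplansky invariant

We can now repeat the proof of Proposition 3.1 for continuous maps. With a view to Theorem 2 we let $f$ be defined only on a subgroup of finite index.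

**Proposition 11.1.** Let $G,H$ be bounded, $G'\le G$ of finite index, $f:G'^\#\to H^\#$ and $g:H^\#\to G^\#$ continuous, $f(0)=0$, $g(0)=0$, and $g(f(x))=x$ for $x\in G'$. If $\kappa_{p,k}(G')$ is infinite, then $\kappa_{p,k}(G')\le\kappa_{p,k}(H)$.

*Proof.* Suppose $\lambda=\kappa_{p,k}(H)<\kappa=\kappa_{p,k}(G')$ with $\kappa$ infinite. From a decomposition of $H$ into cyclic groups of prime power order we get $H=H_0\oplus H_1$ as in (3.1), with $H_1\cong\mathbb Z_{p^k}^{(\lambda)}$, so $|H_1|<\kappa$. Let $e_a$ $(a<\kappa)$ be a basis of the direct summand $\mathbb Z_{p^k}^{(\kappa)}$ of $G'$ and $x_a=p^{k-1}e_a$. Then $px_a=0$, and $x_a-x_b\notin p^kG'$ for $a\ne b$: project to the summand, which is killed by $p^k$.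

**Step 1: get into $H_0$.** Lemma 10.1, applied to $f$ followed by the projection $H\to H_1$, gives $A_0\subseteq\kappa$ of order type $\omega$ with $f(x_a-x_b)\in H_0$ for all $a<b$ in $A_0$.

**Step 2: get into $p^kH$.** Apply Proposition 4.2(b) to $f$ with $m=p^{k-1}$ and $g_a=e_a$ $(a\in A_0)$, and then Proposition 4.2(c) with $N=p$ and $g_a=x_a$ on the infinite set obtained. This gives an infinite $A_2\subseteq A_0$ such that for $a<b$ in $A_2$
$$f(x_a-x_b)\in H_0\cap p^{k-1}H\cap H[p]=p^{k-1}H_0\cap H_0[p]\subseteq p^kH_0,$$
the last inclusion by (3.1).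

**Step 3: separate the indices.** This prepares the use of $g$. Proposition 4.2(a) for $f$ with $g_a=x_a$ and $K=p^kH$ gives an infinite $A_3\subseteq A_2$ and elements $h_a\in H$ with
$$f(x_a-x_b)=p^kh_a-p^kh_b\qquad(a<b\text{ in }A_3).$$

**Step 4: return to $G$.** Proposition 4.2(b), applied to $g:H^\#\to G^\#$ with $m=p^k$ and the family $(h_a)_{a\in A_3}$, gives an infinite $A\subseteq A_3$ with
$$x_a-x_b=g(f(x_a-x_b))=g(p^kh_a-p^kh_b)\in p^kG\qquad(a<b\text{ in }A).$$

**Step 5: pass from $p^kG$ to $p^kG'$.** Let $a_0=\min A$. Since $p^kG'$ has finite index in $p^kG$, there are $b\ne b'$ in $A\setminus\{a_0\}$ such that $x_{a_0}-x_b$ and $x_{a_0}-x_{b'}$ are congruent modulo $p^kG'$. So $x_b-x_{b'}\in p^kG'$, a contradiction. ∎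

*Proof of Theorem 1.* Let $f:G^\#\to H^\#$ be a homeomorphism. Composing with a translation of $H$, we may assume $f(0)=0$. Proposition 11.1 applied to the pair $(f,f^{-1})$ with $G'=G$ shows $\kappa_{p,k}(G)\le\kappa_{p,k}(H)$ whenever $\kappa_{p,k}(G)$ is infinite. Applied to $(f^{-1},f)$ with the roles of $G$ and $H$ exchanged, it shows $\kappa_{p,k}(H)\le\kappa_{p,k}(G)$ whenever $\kappa_{p,k}(H)$ is infinite. So the two are equal whenever one of them is infinite, and by Lemma 2.2(2) $G$ and $H$ are almost isomorphic. ∎

Combined with the Hart–Kunen theorem: infinite bounded groups are Bohr-homeomorphic if and only if they are almost isomorphic, if and only if their infinite Ulm–Kaplansky invariants coincide.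

## 12. Open sets and retracts

**Theorem 2 (local and retract version).** Let $G,H$ be bounded.

1. Suppose some nonempty open $U\subseteq G^\#$ is homeomorphic to a retract of a nonempty open $V\subseteq H^\#$; that is, there are continuous $f:U\to V$, $g:V\to U$ with $gf=\mathrm{id}_U$. Then $\kappa_{p,k}(G)\le\kappa_{p,k}(H)$ whenever $\kappa_{p,k}(G)$ is infinite.
2. If $G$ is infinite, then $G^\#$ is homeomorphic to a retract of $H^\#$ if and only if $\kappa_{p,k}(G)\le\kappa_{p,k}(H)$ whenever $\kappa_{p,k}(G)$ is infinite.
3. If some nonempty open sets of $G^\#$ and $H^\#$ are homeomorphic, or if each of $G^\#,H^\#$ is homeomorphic to a retract of the other, then $G,H$ are almost isomorphic.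

*Proof.* **Part 1: shrink to subgroups of finite index.** Pick $u\in U$ and translate so that $u$ and $f(u)$ become $0$. So we may assume $0\in U$ and $f(0)=0\in V$, and then $g(0)=g(f(0))=0$. Since $V$ is a neighborhood of $0$, there is a finite intersection $H_1\subseteq V$ of kernels of characters of $H$. It is a Bohr-open subgroup of finite index. Then $f^{-1}(H_1)$ is open in $U$, hence an open neighborhood of $0$ in $G^\#$, so it contains a subgroup $G'$ of $G$ of finite index, again a finite intersection of kernels. The maps $f|_{G'}:G'^\#\to H_1^\#$ and $g|_{H_1}:H_1^\#\to G^\#$ are continuous, because subgroups carry their own Bohr topology as subspaces. They map $0$ to $0$, and $g(f(x))=x$ for $x\in G'$. So Proposition 11.1 applies with $H_1$ in place of $H$. If $\kappa=\kappa_{p,k}(G)$ is infinite, then $\kappa_{p,k}(G')=\kappa$ by Lemma 2.2(1), so $\kappa_{p,k}(H_1)\ge\kappa$ is infinite. By Lemma 2.2(1) again, $\kappa_{p,k}(H)=\kappa_{p,k}(H_1)\ge\kappa$.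

**Part 2: realize the inequality by a direct summand.** The forward implication is part 1 with $U=G$ and $V=H$. For the converse, consider $G_{\inf}$ from the proof of Lemma 2.2. For each of its blocks, $\mathbb Z_{p^k}^{(\kappa_{p,k}(G))}$ is isomorphic to a direct summand of $\mathbb Z_{p^k}^{(\kappa_{p,k}(H))}$. So $G_{\inf}$ is isomorphic to a direct summand of $H$. The projection onto a summand is a homomorphism, hence Bohr-continuous, so $G_{\inf}^\#$ is homeomorphic to a retract of $H^\#$. The group $G$ and its finite-index subgroup $G_{\inf}$ are infinite and almost isomorphic, so $G^\#$ and $G_{\inf}^\#$ are homeomorphic by Hart–Kunen.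

**Part 3: use part 1 twice.** In both situations the hypothesis of part 1 holds in both directions (a homeomorphism between $U$ and $V$ makes each a retract of the other). So $\kappa_{p,k}(G)=\kappa_{p,k}(H)$ whenever one of them is infinite, and Lemma 2.2(2) applies. ∎

## 13. Finite-to-one maps, closed embeddings, and tail sums of invariants

For embeddings, a summand $\mathbb Z_{p^j}$ of $H$ can host any $\mathbb Z_{p^k}$ with $k\le j$. So the relevant numbers are
$$r_{p,k}(G)=\sum_{j\ge k}\kappa_{p,j}(G)=\dim\big(p^{k-1}G\cap G[p]\big).$$
The second equality follows from the summand-by-summand computation after (2.1). For example, $r_{2,1}=r_{2,2}=\omega$ both for $\mathbb Z_4^{(\omega)}$ and for $\mathbb Z_2^{(\omega)}\oplus\mathbb Z_4^{(\omega)}$. A map is finite-to-one if all its fibers are finite.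

**Theorem 3 (classification of embeddings).** For bounded $G,H$ with $G$ infinite, the following are equivalent:

* (i) there is a finite-to-one continuous map $G^\#\to H^\#$;
* (ii) $r_{p,k}(G)\le r_{p,k}(H)$ whenever $r_{p,k}(G)$ is infinite;
* (iii) some finite-index subgroup of $G$ is isomorphic to a subgroup of $H$;
* (iv) $G^\#$ is homeomorphic to a closed subspace of $H^\#$.

*Proof.* **(iv) implies (i).** An embedding is injective and continuous.

**(iii) implies (iv): subgroups are closed.** Let $G'\le G$ have finite index and be isomorphic to $K\le H$. Both $G$ and $G'$ are infinite, and they are almost isomorphic, so $G^\#$ and $G'^\#$ are homeomorphic by Hart–Kunen. The subgroup $K$ carries its own Bohr topology as a subspace of $H^\#$. It is closed: characters of $H/K$ separate points, so $K$ is the intersection of the kernels of those characters of $H$ that vanish on $K$.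

**(i) implies (ii): a violated inequality produces an infinite fiber.** Let $f$ be finite-to-one and continuous. By a translation we may assume $f(0)=0$. Suppose $\kappa=r_{p,k}(G)$ is infinite but $r_{p,k}(H)<\kappa$. Fix a decomposition of $H$ into cyclic groups of prime power order, let $H_1$ be the sum of all its summands $\mathbb Z_{p^j}$ with $j\ge k$, and $H_0$ the sum of the others. Then $H=H_0\oplus H_1$. The number of summands in $H_1$ is $r_{p,k}(H)$, so $|H_1|$ is finite or equal to $r_{p,k}(H)$, and in any case $|H_1|<\kappa$. Choose generators $e_a'$ $(a<\kappa)$ of distinct cyclic summands of $G$ of orders $p^{j_a}$ with $j_a\ge k$. Put $e_a=p^{j_a-k}e_a'$, which has order $p^k$, and $x_a=p^{k-1}e_a$. The $x_a$ are independent of order $p$.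

Apply Lemma 10.1 to $f$ followed by the projection to $H_1$, then Proposition 4.2(b) with $m=p^{k-1}$ and $g_a=e_a$, then Proposition 4.2(c) with $N=p$ and $g_a=x_a$, each time on the index set obtained before. We get an infinite $A$ of order type $\omega$ with
$$f(x_a-x_b)\in p^{k-1}H_0\cap H_0[p]\qquad(a<b\text{ in }A).$$
This group is $0$: components in $\mathbb Z_{q^j}$ with $q\ne p$ vanish because they are killed by $p$, and components in $\mathbb Z_{p^j}$, where now $j<k$, vanish because they lie in $p^{k-1}\mathbb Z_{p^j}=0$. So $f^{-1}(0)$ contains the elements $x_{\min A}-x_b$ for $b\in A$. They are infinitely many distinct elements, a contradiction.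

**(ii) implies (iii): place the summands of $G$ in disjoint parts of $H$.** The group $G$ is the direct sum of finitely many nonzero $p$-components. Discard the finite ones, which leaves a subgroup of finite index. It suffices to embed, for each remaining $p$, a finite-index subgroup of the $p$-component of $G$ into the $p$-component of $H$, since we can then take direct sums over these $p$.

Fix a prime $p$ for which the $p$-component of $G$ is infinite. Then $r_{p,1}(G)$ is infinite, and $r_{p,k}(G)=0$ for large $k$. Let $k_0$ be maximal with $r_{p,k_0}(G)$ infinite. Since $r_{p,k_0+1}(G)$ is finite, only finitely many cyclic summands of the $p$-component have order larger than $p^{k_0}$. Omitting them we obtain a finite-index subgroup $G'$ of the $p$-component with $\kappa_{p,j}(G')=\kappa_{p,j}(G)$ for $j\le k_0$ and $\kappa_{p,j}(G')=0$ for $j>k_0$.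

Fix a decomposition of $H$ into cyclic groups of prime power order. For $1\le j\le k_0$ let $B_j$ be the set of its $p$-summands of order at least $p^j$, and let $B_{k_0+1}=\emptyset$. For $j\le k_0$ the cardinal $r_{p,j}(G)\ge r_{p,k_0}(G)$ is infinite, so (ii) gives
$$|B_j|=r_{p,j}(H)\ge r_{p,j}(G)\ge\kappa_{p,j}(G),$$
and $B_1\supseteq\dots\supseteq B_{k_0}$ are infinite. For $j\le k_0$ let $j^*$ be the largest index $\le k_0$ with $|B_{j^*}|=|B_j|$, so $j^*\ge j$. Then $|B_{j^*+1}|<|B_{j^*}|$: if $j^*=k_0$ because $B_{k_0+1}=\emptyset$, and otherwise because $B_{j^*+1}\subseteq B_{j^*}$ and $j^*$ is maximal. Hence $E_{j^*}=B_{j^*}\setminus B_{j^*+1}$ has cardinality $|B_{j^*}|=|B_j|$. For distinct values of $j^*$ the sets $E_{j^*}$ are disjoint, because the $B_j$ decrease. Split each infinite set $E_{j^*}$ into $k_0$ disjoint pieces of cardinality $|E_{j^*}|$, and let $T_j$ be the $j$-th piece of $E_{j^*}$.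

The sets $T_1,\dots,T_{k_0}$ are disjoint, $T_j\subseteq B_{j^*}\subseteq B_j$, and $|T_j|=|B_j|\ge\kappa_{p,j}(G)$. So we can map the $\mathbb Z_{p^j}$-summands of $G'$ to distinct members of $T_j$, for each $j\le k_0$. Each member of $T_j$ is cyclic of order $p^i$ with $i\ge j$, so $\mathbb Z_{p^j}$ embeds in it. Together these embeddings embed $G'$ in the $p$-component of $H$. ∎

**Example 13.1.** The groups $\mathbb Z_4^{(\omega)}$ and $\mathbb Z_2^{(\omega)}\oplus\mathbb Z_4^{(\omega)}$ embed in each other as closed subgroups. In one direction this is clear. In the other, $\mathbb Z_4^{(\omega)}\cong\mathbb Z_4^{(\omega)}\oplus\mathbb Z_4^{(\omega)}$ contains $2\,\mathbb Z_4^{(\omega)}\oplus\mathbb Z_4^{(\omega)}\cong\mathbb Z_2^{(\omega)}\oplus\mathbb Z_4^{(\omega)}$, and subgroups are Bohr-closed. By Theorem 1 the two groups are not Bohr-homeomorphic, since $\kappa_{2,1}$ is $0$ for the first and $\omega$ for the second. By Theorem 2, $(\mathbb Z_2^{(\omega)})^\#$ is not homeomorphic to a retract of $(\mathbb Z_4^{(\omega)})^\#$; in particular the closed subgroup $2\,\mathbb Z_4^{(\omega)}$ is not a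 retract of $(\mathbb Z_4^{(\omega)})^\#$. So mutual embeddability, which Theorem 3 describes, is strictly weaker than Bohr-homeomorphism. In contrast, for infinite bounded groups, each being homeomorphic to a retract of the other is equivalent to Bohr-homeomorphism, by Theorem 2(3) and the Hart–Kunen theorem.
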